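# Return probabilities of random walk under anchored isoperimetry

## 1. Anchored isoperimetric inequalities and random walk kernels

Throughout, $G=(V,E)$ is an infinite, connected, simple graph with all degrees at most $D$, and $o\in V$ is a fixed vertex. For finite $S\subset V$ we write $|S|$ for the number of vertices and $\partial S$ for the set of edges between $S$ and $V\setminus S$. For disjoint $K,L$, $e(K,L)$ is the number of edges between them. Graph distance is $d(\cdot,\cdot)$, and $B(o,r)$ is the closed ball.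

**Definition 1 (anchored isoperimetry).** Let $\psi(\cdot)\nearrow\infty$. The graph $G$ satisfies $\mathcal{IP}^*_\psi$ if
$$0<\iota^*_\psi(G):=\lim_{n\to\infty}\inf\Big\{\frac{|\partial S|}{\psi(|S|)}:\ o\in S\subset V,\ S\text{ connected},\ n\le|S|<\infty\Big\}.$$
For $\psi(x)=x^{1-1/d}$ with $d>1$ real we write $\mathcal{IP}^*_d$ and speak of $d$-dimensional anchored isoperimetry. The non-anchored condition $\mathcal{IP}_\psi$ asks that $\inf|\partial S|/\psi(|S|)>0$ over all finite connected $S$, whether or not they contain $o$.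

The anchor does not matter. If $S\ni o'$ is connected, add a path with $k$ vertices from $o$ to $o'$. The new set $S'$ contains $o$, and $|\partial S|\ge|\partial S'|-Dk$. Since $\psi(|S'|)\ge\psi(|S|)\to\infty$, the constant $Dk$ disappears in the limit. If $G$ is transitive, any finite connected set can be moved onto $o$ by an automorphism, so the two notions coincide.

For power functions the limit can be removed. Since $G$ is infinite and connected, $|\partial S|\ge1$ for every finite nonempty $S$, so sets of bounded size only cost a constant. Hence $\mathcal{IP}^*_d$ holds if and only if there is $c\in(0,1]$ with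
$$|\partial S|\ \ge\ c\,|S|^{1-1/d}\qquad\text{for all finite connected }S\ni o. \tag{1}$$

**Example 1 (the lattice).** In $\mathbb Z^d$, $d\ge2$ an integer, the textbook inequality $|\partial S|\ge2d|S|^{1-1/d}$ holds for all finite $S$. So $\mathbb Z^d$ satisfies $\mathcal{IP}_d$ and $\mathcal{IP}^*_d$.

**Example 2 (the hairy lattice $H_d$).** Let $d\ge2$ be an integer. For each $k\ge1$ put $x_k=2^ke_1\in\mathbb Z^d$ and attach at $x_k$ a path ("hair") of $2^k$ new vertices, one end of the hair being joined to $x_k$ by an edge. Let $o$ be the origin.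

The condition $\mathcal{IP}_d$ fails: the $k$-th hair is a connected set of $2^k$ vertices with a single boundary edge. The condition $\mathcal{IP}_d^*$ holds. Let $S\ni o$ be finite and connected, and let $S_0=S\cap\mathbb Z^d$. If $S$ meets the $k$-th hair, it contains $x_k$, and $S_0$ is connected because hairs are dead ends. If $k_0$ is the largest $k$ with $x_k\in S_0$, then $|S_0|\ge2^{k_0}$, while the hairs met by $S$ have at most $2^{k_0+1}$ vertices together. So $|S|\le3|S_0|$ (trivially if no $x_k$ is in $S_0$), and $|\partial S|\ge|\partial_{\mathbb Z^d}S_0|\ge2d(|S|/3)^{1-1/d}$.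

The example shows what anchoring means: bad sets are allowed, but a bad set of size $L$ must be far enough from $o$ that the road leading to it pays for its poor boundary.

**Definition 2 (kernels).** $q_n(x,y)$ is the $n$-step transition probability of simple random walk on $G$. The lazy walk has transition matrix $P(x,x)=\frac12$, $P(x,y)=\frac1{2\deg x}$ for $y\sim x$, and $p_n(x,y)$ denotes its $n$-step kernel.

**Example 3.** On $\mathbb Z$, $q_{2m}(0,0)=\binom{2m}m4^{-m}$ and $q_{2m+1}(0,0)=0$. A lazy step has the law of half the sum of two independent $\pm1$ signs, so $p_m(0,0)=\binom{2m}{m}4^{-m}$. Both decay like a constant times $m^{-1/2}$. Laziness removes the parity effect and changes only constants.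

**The problem.** Suppose we only know that sets *connected to $o$* have boundary at least of $d$-dimensional order. Must the walk started at $o$ return to $o$ no more often than in $d$ dimensions? That is: does $\mathcal{IP}^*_d$ imply $q_n(o,o)\le Cn^{-d/2}$ with $C$ independent of $n$? This is posed as a conjecture in "Random walks on percolation clusters, and scale-invariant groups" (http://www.math.bme.hu/%7Egabor/RepRenormTalk.pdf), with $C$ allowed to depend on $G$, $o$ and $d$. For orientation: a Cayley graph has $\mathcal{IP}_d$ iff its $n$-step return probability is at most $cn^{-d/2}$ (Varopoulos, Saloff-Coste, Coulhon, Grigor'yan, and others); $\mathcal{IP}^*_{2+\epsilon}$ implies transience (Thomassen 1992); and $\mathcal{IP}^*_\infty$, meaning $\psi(x)=x$, implies positive liminf speed and return probability at most $\exp(-cn^{1/3})$, which is best possible (Virág 2000).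

The answer is yes.

**Theorem.** Let $d>1$ be real and assume (1). Then simple random walk satisfies $q_n(o,o)\le Cn^{-d/2}$ for all $n\ge1$, where $C$ depends only on $d,D,c$.

Constants $C,C_1,C_2,\dots$ depend only on $d,D,c$, and an unnumbered $C$ may change from line to line. "$n$ large" means $n\ge n_0(d,D,c)$.

## 2. The lazy walk: energy identities and Gaussian tails

**Reduction to the lazy walk.** The purpose is to replace $q_n$ by $p_n$. By the spectral theorem $q_k(o,o)=\int\lambda^k\,d\mu(\lambda)$ for a probability measure $\mu$ on $[-1,1]$. So $q_{2k}(o,o)$ is nonincreasing in $k$ and $q_{2k+1}(o,o)\le q_{2k}(o,o)$. A lazy walk of $4m$ steps ($m\ge1$) makes $X\sim\mathrm{Bin}(4m,\frac12)$ real steps. Now $\mathbb P(X\text{ even})=\frac12$, and $k\mapsto4m-k$ preserves the parity and the law of $X$, so $\mathbb P(X\text{ even},\,X\le2m)\ge\frac14$. Therefore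
$$p_{4m}(o,o)=\sum_k\mathbb P(X=k)\,q_k(o,o)\ \ge\ \tfrac14\,q_{2m}(o,o).$$
So it suffices to prove $p_n(o,o)\le Cn^{-d/2}$. From now on $X_t$ is the lazy walk.

**Energy.** Put $\pi(x)=\deg x$, $\langle u,v\rangle=\sum_x\pi(x)u_xv_x$, $\|u\|^2=\langle u,u\rangle$ and $\mathcal E(u)=\sum_{xy\in E}(u_x-u_y)^2$. Since $2\pi(x)(I-P)u(x)=\sum_{y\sim x}(u_x-u_y)$, multiplying by $v_x$ and summing gives, for finitely supported $v$,
$$2\langle v,(I-P)u\rangle=\sum_{xy\in E}(u_x-u_y)(v_x-v_y). \tag{2}$$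
By continuity $\langle(I-P)u,u\rangle=\frac12\mathcal E(u)$ for all $u\in\ell^2(\pi)$. With $v=\mathbf 1_S$, $S$ finite, (2) becomes the flux identity
$$2\sum_{x\in S}\pi(x)(I-P)u(x)=\sum_{xy\in\partial S,\ x\in S}(u_x-u_y). \tag{3}$$
Laziness gives $0\le P\le I$ on $\ell^2(\pi)$, so $p_k(o,o)$ is nonincreasing in $k$. Let
$$f_t(x)=\frac{p_t(o,x)}{\pi(x)}=\frac{p_t(x,o)}{\pi(o)}.$$
Then $Pf_t=f_{t+1}$, $\sum_x\pi(x)f_t(x)=1$ and $\langle f_t,f_u\rangle=p_{t+u}(o,o)/\pi(o)$. In particular
$$E_t:=\|f_t\|^2=p_{2t}(o,o)/\pi(o)$$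
is nonincreasing and at most $1$.

**Carne–Varopoulos bound.** For $t\ge1$,
$$p_t(x,y)\le2\sqrt{\pi(y)/\pi(x)}\;e^{-d(x,y)^2/2t}. \tag{4}$$
Proof: let $S_t$ be simple random walk on $\mathbb Z$. From $\cos^t\theta=\sum_k\mathbb P(S_t=k)\cos k\theta$ we get $P^t=\sum_k\mathbb P(S_t=k)\,T_{|k|}(P)$, with $T_k$ the Chebyshev polynomials. Since $|T_k|\le1$ on $[-1,1]$, $\|T_k(P)\|\le1$. As $T_k$ has degree $k$, $\langle\mathbf 1_x,T_k(P)\mathbf 1_y\rangle=0$ for $k<d(x,y)$. So
$$\pi(x)p_t(x,y)=\langle\mathbf 1_x,P^t\mathbf 1_y\rangle\le\sqrt{\pi(x)\pi(y)}\;\mathbb P(|S_t|\ge d(x,y)),$$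
and Hoeffding's inequality bounds the last probability by $2e^{-d(x,y)^2/2t}$. $\square$

**Truncation.** The next two facts are used twice below. Fix $t$ and write $f=f_t$, $E=E_t$, $\theta=E/4$, $u=(f-\theta)_+$, $U=\{f>\theta\}$. Where $f\le2\theta$ we have $f^2\le2\theta f$. Where $f>2\theta$ we have $u>f/2$, so $f^2\le4u^2$. Hence $E\le2\theta\sum\pi f+4\|u\|^2=\frac E2+4\|u\|^2$. Also $\theta|U|\le\sum\pi f=1$. So
$$\|u\|^2\ge E/8,\qquad|U|\le 4/E. \tag{5}$$
Since $P-P^2\ge0$, and since $(\cdot-\theta)_+$ contracts differences,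
$$E_t-E_{t+1}=\langle(I-P^2)f,f\rangle\ge\langle(I-P)f,f\rangle=\tfrac12\mathcal E(f)\ge\tfrac12\mathcal E(u). \tag{6}$$

## 3. Global isoperimetry, the hairy lattice, and components that miss $o$

**Global isoperimetry.** Suppose first that $|\partial K|\ge c|K|^{1-1/d}$ for all finite connected $K$. By subadditivity of $x^{1-1/d}$ it then holds for all finite $K$: add over components. Take $u,U$ as in (5). For $s\ge0$ the set $K_s=\{u^2>s\}$ lies in $U$, so
$$|\partial K_s|\ge c|K_s|^{1-1/d}\ge c|U|^{-1/d}|K_s|\ge\varepsilon|K_s|,\qquad\varepsilon=c(E/4)^{1/d}. \tag{7}$$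
Integrate over $s$ (co-area formula) and use Cauchy–Schwarz with $|u_x^2-u_y^2|=|u_x-u_y|(u_x+u_y)$ and $\sum_E(u_x+u_y)^2\le2D\sum u^2$:
$$\varepsilon\sum_xu_x^2\le\sum_{xy\in E}|u_x^2-u_y^2|\le\mathcal E(u)^{1/2}\Big(2D\sum_xu_x^2\Big)^{1/2}.$$
So $\mathcal E(u)\ge\frac{\varepsilon^2}{2D}\sum u^2\ge\frac{\varepsilon^2}{2D^2}\|u\|^2\ge\frac{\varepsilon^2E}{16D^2}$, and (6) gives $E_t-E_{t+1}\ge c_1E_t^{1+2/d}$ with $c_1>0$. By convexity of $x^{-2/d}$,
$$E_{t+1}^{-2/d}-E_t^{-2/d}\ge\tfrac2dE_t^{-2/d-1}(E_t-E_{t+1})\ge\tfrac{2c_1}d.$$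
Hence $E_t\le Ct^{-d/2}$, which is the desired bound.

**The hairy lattice for $d=3,4$.** Here global isoperimetry fails, but one can compute. Let $Z$ be the sequence of lattice vertices visited by the lazy walk on $H_d$, recorded at each crossing of a lattice edge. As hairs are finite, the walk leaves each of them almost surely, so $Z$ is simple random walk on $\mathbb Z^d$. Let $J_t$ be the number of lattice edges crossed before time $t$, and $N_t$ the number of times $s<t$ spent in hairs. Count the times $t\in[n,2n)$ with $X_t=o$ in three groups.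

1. *$J_t\ge n/8$.* After the $j$-th crossing the walk, if at $o$, waits there a geometric time of mean $2$. So the expected number is at most $2\sum_{j\ge n/8}\mathbb P(Z_j=o)\le Cn^{1-d/2}$, by $\mathbb P(Z_j=o)\le Cj^{-d/2}$.
2. *$J_t<n/8$ and $N_t<n/2$.* Then at least $\lceil n/2\rceil$ steps started at lattice vertices. Each crosses a lattice edge with conditional probability at least $\frac{2d}{2(2d+1)}\ge\frac37$. Since $\frac12\cdot\frac37>\frac18$, Chernoff's bound makes this group contribute at most $ne^{-c'n}$ with some $c'>0$.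
3. *$N_t\ge n/2$.* With $G(x,y)=\sum_tp_t(x,y)$, Markov's inequality bounds the expected number by
$$\frac2n\sum_t\sum_{s<t}\ \sum_{y\text{ in hairs}}p_s(o,y)\,p_{t-s}(y,o)\le\frac2n\sum_{y\text{ in hairs}}G(o,y)G(y,o).$$
For $y$ in hair $k$, $G(y,o)=\mathbb P_y(X\text{ hits }o)\,G(o,o)$ equals the hitting probability of $o$ from $x_k$ for $Z$ times a constant, so it is at most $C2^{k(2-d)}$. By reversibility $G(o,y)=\pi(y)G(y,o)/\pi(o)\le G(y,o)$. The sum is at most $\frac Cn\sum_k2^k2^{2k(2-d)}\le C/n$.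

For $d\in\{3,4\}$ we have $1/n\le n^{1-d/2}$, so monotonicity gives $p_{2n}(o,o)\le\frac1n\sum_{t=n}^{2n-1}p_t(o,o)\le Cn^{-d/2}$. For $d\ge5$ the bound in item 3 is too weak as it stands. What to keep from this computation: a detour to a remote bad set is paid for *twice*, once to get there and once to come back.

**Where the global argument stops.** Under (1) alone, (7) is unavailable: the components of $K_s$ that miss $o$ are not controlled by (1) at all. They do occur. Let $y\ne o$ be a vertex of degree one with neighbor $x$ (the tip of a hair in $H_d$, say). Then $f_{t+1}(y)=\frac12(f_t(y)+f_t(x))$. If $f_t(y)\le f_t(x)$ for all $t$, then $f_t(y)$ would be nondecreasing in $t$ and eventually positive. But $f_t(y)\le\|f_t\|\to0$, because $\|f_t\|^2=\langle P^{2t}f_0,f_0\rangle$ tends to the squared norm of the projection of $f_0$ on $\ker(I-P)$, and a function in $\ell^2(\pi)$ with zero energy is constant, hence zero. So $f_t(y)>f_t(x)$ for some $t$, and for $\theta\in[f_t(x),f_t(y))$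 the set $\{f_t>\theta\}$ has $\{y\}$ as a component. On such components, and in $H_d$ also on whole hairs, the inequality $|\partial K|\ge\varepsilon|K|$ has no source.

## 4. Level sets of the discounted Green function, and the case $1<d<4$

The first way out is to work with a function whose level sets *are* connected to $o$. Fix $n\ge2$, $\zeta=1-\frac1n$. Then $\zeta\ge\frac12$ and $\zeta^{-n}\le4$. Let
$$g(x)=\sum_{t\ge0}\zeta^tf_t(x)>0,\qquad(I-\zeta P)g=\mathbf 1_o/\pi(o),\qquad\sum_x\pi(x)g(x)=n.$$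
Since $f_t\le1$ and $f_t(x)=0$ for $t<d(o,x)$, $g(x)\le n\zeta^{d(o,x)}\to0$ at infinity.

**Lemma 1.** Let $h>0$ be a function on $V$ tending to $0$ at infinity, $U_s=\{h>s\}$, $s_{\max}=\sup h$, $\kappa>0$, $c'\in(0,1]$, $v_0\ge1$. Assume for all $0<s<s_{\max}$:

* (i) $\sum_{xy\in\partial U_s,\ x\in U_s}(h_x-h_y)\le\kappa$;
* (ii) $|\partial U_s|\ge c'|U_s|^{1-1/d}$ if $|U_s|\ge v_0$.

Put $C_A=(4D+2)/c'^2$. If $v\ge v_0$, $|U_s|\ge v$ and $s>\Delta:=C_A\kappa v^{2/d-1}$, then $|U_{s-\Delta}|\ge2v$.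

Consequently, if $d>2$, $s>0$ and $|U_s|\ge v_0$, then $|U_s|\le(C_B\kappa/s)^{d/(d-2)}$ with $C_B=C_A/(1-2^{2/d-1})$.

*Proof.* The idea: a small flux through a large boundary means that many boundary edges have a small drop, so a slightly lower level set is noticeably larger.

Let $\beta=c'v^{1-1/d}\le v$. Suppose $s'>0$ and $|U_{s'}|\ge v$. Then $b=|\partial U_{s'}|\ge\beta$. All terms in (i) are positive and sum to at most $\kappa$, so at least $b/2$ boundary edges have $h_x-h_y\le2\kappa/b\le2\kappa/\beta$. Each outer endpoint belongs to at most $D$ of them, so there are at least $\beta/(2D)$ distinct outer endpoints $y$, and each has $h_y>s'-2\kappa/\beta$. Thus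
$$|U_{s'-2\kappa/\beta}|\ge|U_{s'}|+\beta/(2D).$$
Start at $s$ and iterate $N=\lceil2Dv/\beta\rceil\le(2D+1)v/\beta$ times. The total drop is at most $2\kappa(2D+1)v/\beta^2=\Delta<s$, so all levels stay positive, and the final size is at least $v+N\beta/(2D)\ge2v$.

For the consequence let $v=|U_s|$ and suppose $s>C_B\kappa v^{2/d-1}$. Apply the first part successively with $v,2v,4v,\dots$. The drops $C_A\kappa(2^lv)^{2/d-1}$ form a geometric series with sum $C_B\kappa v^{2/d-1}$, so we never go below $s_\infty=s-C_B\kappa v^{2/d-1}>0$, and $|U_{s_\infty}|\ge2^lv$ for all $l$. But $U_{s_\infty}$ is finite, a contradiction. So $s\le C_B\kappa v^{2/d-1}$. $\square$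

**Application to $g$.** We check the hypotheses. Let $s>0$ and suppose $\{g>s\}$ has a component $K$ not containing $o$. It is finite; let $x$ be a maximum point of $g|_K$. Neighbors of $x$ outside $K$ have $g\le s<g(x)$, so $Pg(x)\le g(x)$ and $g(x)=\zeta Pg(x)\le\zeta g(x)$, which is impossible. So every nonempty level set is finite, connected and contains $o$, and (1) gives (ii) with $c'=c$, $v_0=1$. Moreover $(I-P)g=(I-\zeta P)g-(1-\zeta)Pg\le\mathbf 1_o/\pi(o)$, so (3) gives (i) with $\kappa=2$.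

Let $g^*(v)=\sup\{s>0:|\{g>s\}|\ge v\}$. The $k$-th largest value of $g$ is at most $g^*(k)$. Lemma 1 (if $|U_s|\ge v$, either $s\le\Delta$ or $g^*(2v)\ge s-\Delta$) and $\sum g\le n$ give, for $v\ge1$,
$$g^*(v)\le g^*(2v)+2C_Av^{2/d-1},\qquad g^*(v)\le n/v. \tag{8}$$
If $d>2$, summing over $v=1,2,4,\dots$ yields
$$g(x)\le g^*(1)\le C_1\quad\text{for all }x,\text{ uniformly in }n. \tag{9}$$

**Proof of the Theorem for $1<d<4$.** We bound $\|g\|^2$ from above by (8), and from below by $n^2p_n(o,o)$.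

*Upper bound.* Let $m=n^{d/2}$ and $2^I\le m<2^{I+1}$. Then $g^*(2^I)\le n2^{-I}\le2n/m=2m^{2/d-1}\le C2^{I(2/d-1)}$, and (8) gives $g^*(2^i)\le C\sum_{l=i}^I2^{l(2/d-1)}$ for $i\le I$. Values of rank in $[2^i,2^{i+1})$ are at most $g^*(2^i)$, so
$$\sum_xg(x)^2\le\sum_{i\le I}2^ig^*(2^i)^2+g^*(2^I)\sum_xg(x).$$
The last term is at most $Cm^{2/d-1}n=Cn^{2-d/2}$. The first sum is at most $C2^{I(4/d-1)}\le Cn^{2-d/2}$ in each case:

- $d<2$: $g^*(2^i)\le C2^{I(2/d-1)}$, and $\sum_{i\le I}2^i\le2^{I+1}$.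
- $d=2$: $g^*(2^i)\le C(I-i+1)$, and $\sum_{i\le I}2^i(I-i+1)^2\le C2^I$.
- $2<d<4$: $g^*(2^i)\le C2^{i(2/d-1)}$, and $\sum_{i\le I}2^{i(4/d-1)}\le C2^{I(4/d-1)}$ because $4/d-1>0$.

*Lower bound.* By monotonicity of $p_k(o,o)$,
$$\|g\|^2=\sum_{t,u}\zeta^{t+u}\frac{p_{t+u}(o,o)}{\pi(o)}=\sum_k(k+1)\zeta^k\frac{p_k(o,o)}{\pi(o)}\ge\frac{\zeta^n}Dp_n(o,o)\sum_{k\le n}(k+1)\ge C^{-1}n^2p_n(o,o).$$
Since $\|g\|^2\le D\sum g^2\le Cn^{2-d/2}$, we get $p_n(o,o)\le Cn^{-d/2}$ for $n\ge2$, and $n=1$ is trivial. $\square$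

**Why this stops at $d=4$.** For $d=4$ the first sum above is of the form $\sum_{i\le I}1$, and we get only $p_n(o,o)\le Cn^{-2}\log n$. For $d>4$ it is bounded by a constant and we get $p_n(o,o)\le Cn^{-2}$. No better estimate of $\|g\|^2$ can help, because $\|g\|^2\ge\pi(o)g(o)^2\ge1/\pi(o)\ge1/D$ never tends to $0$: the short times dominate.

**From now on $d\ge4$, $n$ is large and $\ell=\log n$.** We return to the energy $E_t$ and do the following:

1. cut out of $\{f_t>\theta\}$ the part on which isoperimetry at scale $n^{-1/2}$ fails, and show that it lies in a set $W^*$ that does not depend on $t$ (Sections 5 and 6);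
2. prove that the bridge from $o$ to $o$ is rarely in $W^*$ (Sections 7 and 8).

## 5. Cores and islands

We need a canonical "bad part" of a finite set. For $\varepsilon\in(0,1)$ let $\varphi_\varepsilon(S)=|\partial S|-\varepsilon|S|$ on finite sets. It is submodular: $\varphi(A\cup B)+\varphi(A\cap B)\le\varphi(A)+\varphi(B)$, because $|\partial A|+|\partial B|=|\partial(A\cup B)|+|\partial(A\cap B)|+2e(A\setminus B,B\setminus A)$.

**Definition 3 (core).** A finite set $A$ is an $\varepsilon$-core if $\varphi_\varepsilon(A)\le\varphi_\varepsilon(H)$ for all $H\subset A$.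

**Example 4.** A hair $A$ with $L$ vertices in $H_d$ has $\varphi_\varepsilon(A)=1-\varepsilon L$. Nonempty $H\subset A$ have $\varphi_\varepsilon(H)\ge1-\varepsilon|H|\ge\varphi_\varepsilon(A)$, and $\varphi_\varepsilon(\emptyset)=0$. So the hair is an $\varepsilon$-core exactly when $L\ge1/\varepsilon$. By contrast, a nonempty $\varepsilon$-core $A$ in $\mathbb Z^d$ has $2d|A|^{1-1/d}\le|\partial A|\le\varepsilon|A|$ (compare with $H=\emptyset$), hence $|A|\ge(2d/\varepsilon)^d$.

**Lemma 2.**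
(a) Finite unions of $\varepsilon$-cores are $\varepsilon$-cores.
(b) Components of $\varepsilon$-cores are $\varepsilon$-cores.
(c) An $\varepsilon$-core is an $\varepsilon'$-core for $\varepsilon'\ge\varepsilon$.
(d) $|\partial A|\le\varepsilon|A|$ for an $\varepsilon$-core $A$, so $|A|\ge1/\varepsilon$ if $A\ne\emptyset$.
(e) Let $U$ be finite and $W$ a minimizer of $\varphi_\varepsilon$ among subsets of $U$. Then $W$ is an $\varepsilon$-core, and $e(K,V\setminus(K\cup W))\ge\varepsilon|K|$ for all $K\subset U\setminus W$.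
(f) In (e), let $E'$ be the set of edges with no endpoint in $W$. For $w\ge0$ supported in $U$,
$$\sum_{xy\in E'}(w_x-w_y)^2\ge\frac{\varepsilon^2}{2D}\sum_{x\notin W}w_x^2.$$

*Proof.* (a) Let $A,A'$ be cores, $H\subset A\cup A'$. By submodularity and the core property of $A$, $\varphi(H\cup A)\le\varphi(H)+\varphi(A)-\varphi(H\cap A)\le\varphi(H)$. Likewise, adding $A'$, $\varphi(A\cup A')=\varphi(H\cup A\cup A')\le\varphi(H\cup A)\le\varphi(H)$. Iterate for more cores.

(b) If $A=A_1\sqcup A_2$ with no edges between the parts and $H\subset A_1$, then $\varphi(H)+\varphi(A_2)=\varphi(H\cup A_2)\ge\varphi(A)=\varphi(A_1)+\varphi(A_2)$.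

(c) For $H\subset A$: $|\partial A|-|\partial H|\le\varepsilon(|A|-|H|)\le\varepsilon'(|A|-|H|)$.

(d) Take $H=\emptyset$ and use $|\partial A|\ge1$ for $A\neq\emptyset$.

(e) Subsets of $W$ are subsets of $U$, so $W$ is a core. Also, since $|\partial(W\cup K)|=|\partial W|+|\partial K|-2e(K,W)$ and $|\partial K|=e(K,W)+e(K,V\setminus(K\cup W))$,
$$0\le\varphi(W\cup K)-\varphi(W)=e(K,V\setminus(K\cup W))-e(K,W)-\varepsilon|K|.$$

(f) This is the argument after (7) with $W$ removed. For $s\ge0$ let $K_s=\{x\notin W:w_x^2>s\}\subset U\setminus W$. By co-area $\sum_{E'}|w_x^2-w_y^2|=\int_0^\infty e(K_s,V\setminus(K_s\cup W))\,ds$, so by (e) and Cauchy–Schwarz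
$$\varepsilon\sum_{x\notin W}w_x^2\le\sum_{E'}|w_x^2-w_y^2|\le\Big(\sum_{E'}(w_x-w_y)^2\Big)^{1/2}\Big(2D\sum_{x\notin W}w_x^2\Big)^{1/2}.\ \square$$

The next lemma is the only way in which (1) will enter from here on. It says that a set connected to $o$ which consists of few ordinary vertices and otherwise cores is either small or enormous. Put
$$M(a)=(2Da/c)^{d/(d-1)},\qquad Z(\varepsilon)=(c/2\varepsilon)^d.$$
Note $M(a)\ge a\ge1$ for $a\ge1$.

**Lemma 3.** Let $S=L\cup F$ be finite and connected, $o\in S$, $F$ an $\varepsilon$-core, $|L|\le a$, $a\ge1$.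
(a) Either $|S|\le M(a)$ or $|S|\ge Z(\varepsilon)$.
(b) If $o\in L$, $F$ is a finite union of connected $\varepsilon$-cores of size $\le q'$ (with $q'\ge1$), and $M(a)+q'<Z(\varepsilon)$, then $|S|\le M(a)$.

*Proof.* (a) Every edge of $\partial S$ lies in $\partial L$ or $\partial F$. So $c|S|^{1-1/d}\le|\partial S|\le D|L|+|\partial F|\le Da+\varepsilon|S|$. If $|S|<Z(\varepsilon)$, then $\varepsilon|S|=\varepsilon|S|^{1/d}|S|^{1-1/d}\le\frac c2|S|^{1-1/d}$. Hence $\frac c2|S|^{1-1/d}\le Da$, that is, $|S|\le M(a)$.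

(b) We grow $S$ in small steps so that it cannot jump over the gap between $M(a)$ and $Z(\varepsilon)$. Call the vertices of $L$ and the given cores pieces. Start from $\{o\}$. While the current union is not $S$, add a piece containing a vertex of $S$ that lies outside the current union and is adjacent to it; it exists because $S$ is connected. Each partial union is connected, contains $o$, and is a subset of $L$ together with an $\varepsilon$-core (Lemma 2(a)). By (a) its size is not in $(M(a),Z(\varepsilon))$. Sizes start at $1\le M(a)$ and grow by at most $q'$ per step, so they never exceed $M(a)$. The last union is $S$. $\square$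

**Parameters.** Let
$$K_1=\max(1,16D\sqrt{d\log2}),\quad\varepsilon_*=K_1n^{-1/2},\quad r=\lceil\sqrt{20\,d\,n\,\ell}\,\rceil,\quad v_0=M(2r),\quad q=M(\sqrt n\,\ell^2).$$
For $n$ large, $\sqrt n\,\ell^2\ge2r$, so $q\ge v_0$ and $q\ge r+1$.

**Definition 4 (admissible).** $\varepsilon$ is admissible if $\varepsilon_*\le\varepsilon<1$ and $Z(\varepsilon)\ge8q$.

Since $q=Cn^{\frac d{2(d-1)}}\ell^{\frac{2d}{d-1}}$, for $n$ large every $\varepsilon\ge\varepsilon_*$ with
$$1/\varepsilon\ge n^{\frac{d-2}{2(d-1)}}\ell^{-5}\qquad\text{or}\qquad1/\varepsilon\ge n^{\frac{d-1}{2d}}\ell^{-2} \tag{10}$$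
is admissible. Indeed, apart from logarithms $Z(\varepsilon)$ is at least of order $n^{\frac{d(d-2)}{2(d-1)}}$ or $n^{\frac{d-1}2}$, which beats $n^{\frac d{2(d-1)}}$ because $d-2>1$, respectively $(d-1)^2>d$. In particular $\varepsilon_*$ is admissible.

**Example 5.** For $d=4$, $q=Cn^{2/3}\ell^{8/3}$ and $Z(\varepsilon)=(c/2\varepsilon)^4$. So the admissible scales $1/\varepsilon$ run from $Cn^{1/6}\ell^{2/3}$ to $\sqrt n/K_1$. The two thresholds in (10) are $n^{1/3}\ell^{-5}$ and $n^{3/8}\ell^{-2}$.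

**Definition 5 (islands).** $W^*$ is the union of all connected $\varepsilon_*$-cores $A\subset B(o,r)$ with $|A|\le v_0$, and $\mathcal A$ is the (finite) set of components of $W^*$, called islands.

**Example 6.** In $H_d$ (integer $d\ge4$), a hair contained in $B(o,r)$ with at least $\sqrt n/K_1$ vertices is a connected $\varepsilon_*$-core by Example 4, of size at most $r\le v_0$. So it lies in an island.

By Lemma 2(a),(b),(d), each $A\in\mathcal A$ is a connected $\varepsilon_*$-core with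
$$|\partial A|\le K_1n^{-1/2}|A|,\qquad|A|\ge\sqrt n/K_1,\qquad|A|\le v_0. \tag{11}$$
For the last bound: $A$ is a union of connected $\varepsilon_*$-cores of size $\le v_0$. Let $L$ be a geodesic from $o$ to $A$; it has at most $r+1$ vertices. Since $M(r+1)+v_0\le2q<Z(\varepsilon_*)$, Lemma 3(b) for $L\cup A$ gives $|A|\le M(r+1)\le v_0$.

## 6. Energy decay away from the islands

**Proposition 4.** There is $\eta=\eta(d)>0$ such that for $n$ large
$$\mathcal B:=\sum_{\lceil n/2\rceil\le t\le n-1}\ \sum_{x\in W^*}\pi(x)f_t(x)^2\le n^{1-d/2-\eta}.$$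

*Proof of the Theorem for $d\ge4$, given Proposition 4.* Choose $K$ with $4/K\le\frac12(c/2K_1)^d$. Let $n$ be large and suppose
$$E_n\ge Kn^{-d/2}.$$
Let $n/2\le t\le n-1$ and let $f,E,\theta,u,U$ be as in (5). Then $E\ge E_n\ge Kn^{-d/2}$.

**Step 1.** *Aim: the level set is local and not too large.* By (5), $|U|\le4/E\le\frac4Kn^{d/2}\le\frac12Z(\varepsilon_*)$. If $d(o,x)\ge r$, then (4) gives $f(x)\le2e^{-r^2/2n}\le2n^{-10d}$. This is less than $\theta$, because $\theta\ge\frac K4n^{-d/2}\ge2n^{-d/2}$. So $U\subset B(o,r)$.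

**Step 2.** *Aim: the bad part of $U$ lies in $W^*$.* Let $W$ be a minimizer of $\varphi_{\varepsilon_*}$ among subsets of $U$. Let $A'$ be a component of $W$; it is a connected $\varepsilon_*$-core by Lemma 2. Together with a geodesic from $o$ to it, it has size at most $|U|+r+1<Z(\varepsilon_*)$, so by Lemma 3(a) at most $M(r+1)\le v_0$. Hence $A'\subset W^*$, and $W\subset W^*$.

**Step 3.** *Aim: energy is lost unless it sits on the islands.* By (6), Lemma 2(f) with $w=u$, and (5),
$$E_t-E_{t+1}\ge\tfrac12\mathcal E(u)\ge\frac{\varepsilon_*^2}{4D}\sum_{x\notin W}u_x^2\ge\frac{K_1^2}{4D^2n}\Big(\|u\|^2-\sum_{W}\pi u^2\Big)\ge\frac{K_1^2}{4D^2n}\Big(\frac{E_t}8-\sum_{W^*}\pi f_t^2\Big).$$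
Call $t$ good if $\sum_{W^*}\pi f_t^2\le E_t/16$. For good $t$, $E_{t+1}\le\big(1-\frac{K_1^2}{64D^2n}\big)E_t$.

**Step 4.** *Aim: most times are good.* For bad $t$ the sum over $W^*$ exceeds $\frac K{16}n^{-d/2}$, so by Proposition 4 the number of bad $t\in[\lceil n/2\rceil,n-1]$ is at most $16\mathcal B/(Kn^{-d/2})\le\frac{16}Kn^{1-\eta}\le n/8$. There are $\lfloor n/2\rfloor$ times in all, so at least $n/4$ are good, and by the choice of $K_1$
$$E_n\le e^{-K_1^2/256D^2}E_{\lceil n/2\rceil}\le2^{-d}E_{\lceil n/2\rceil}.$$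

**Step 5.** *Aim: iterate.* We have shown that for $n\ge n_0$
$$E_n\le\max\big(Kn^{-d/2},\ 2^{-d}E_{\lceil n/2\rceil}\big).$$
Let $K'=\max(K,n_0^{d/2})$. Then $E_n\le K'n^{-d/2}$ for all $n\ge1$: for $n\le n_0$ because $E_n\le1$, and for $n>n_0$ by induction, since $2^{-d}K'(n/2)^{-d/2}=2^{-d/2}K'n^{-d/2}$. So $p_{2n}(o,o)\le DK'n^{-d/2}$, and monotonicity handles odd times. $\square$

It remains to prove Proposition 4. Note that $\pi(o)\sum_{W^*}\pi f_t^2=\mathbb P_o(X_t\in W^*,\,X_{2t}=o)$. As in the hairy lattice, we want to charge for the way to an island and for the way back. The Green function $g$ controls the way back. For the way there we need to know from which vertices an island can be hit with non-negligible probability.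

## 7. Hitting functions and the linking lemma

For a finite connected $B$ let $T_B$ be its hitting time, $h_B(x)=\mathbb E_x[\zeta^{T_B}]$ (with $\zeta^\infty=0$, and $\zeta=1-\frac1n$ as before) and $\kappa_B=|\partial B|\ge1$. Then:

* $h_B=1$ on $B$, and $h_B=\zeta Ph_B$ off $B$, so $(I-P)h_B=-(1-\zeta)Ph_B\le0$ there;
* $0<h_B(x)\le\zeta^{d(x,B)}\to0$ at infinity;
* on $B$, $(I-P)h_B=1-Ph_B\ge0$, and by (3) $2\sum_B\pi(I-P)h_B=\sum_{xy\in\partial B,\,y\notin B}(1-h_B(y))\le\kappa_B$.

For example, $h_{\{o\}}=g/g(o)$: by the Markov property at the first visit to $o$, $g(x)=\frac1{\pi(o)}\mathbb E_x\sum_t\zeta^t\mathbf 1\{X_t=o\}=h_{\{o\}}(x)g(o)$.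

**Level sets of $h_B$.** We use $B=\{o\}$ or $B\in\mathcal A$, and we want to apply Lemma 1. Let $0<s<1$, $U_s=\{h_B>s\}$. This set is finite and contains $B$. It is connected, since a component missing $B$ would contain a maximum point $x$ with $h_B(x)=\zeta Ph_B(x)\le\zeta h_B(x)$. By (3) and the signs above, $\sum_{\partial U_s}(h_x-h_y)=2\sum_{U_s}\pi(I-P)h_B\le\kappa_B$, which is (i). For (ii), add to $U_s$ a path of at most $r+1$ vertices from $o$ to $B\subset B(o,r)$. Then (1) gives
$$|\partial U_s|\ge c|U_s|^{1-1/d}-D(r+1)\ge\tfrac c2|U_s|^{1-1/d}\qquad\text{when }|U_s|\ge v_0=M(2r),$$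
since then $\frac c2|U_s|^{1-1/d}\ge2Dr\ge D(r+1)$. So Lemma 1 with $c'=c/2$ yields
$$|U_s|\le\max\big(v_0,\ (C_2\kappa_B/s)^{d/(d-2)}\big),\qquad0<s<1. \tag{12}$$

**Definition 6 (linked).** Let $\varepsilon$ be admissible. A vertex $z$ is $\varepsilon$-linked to $B$ if there are finite $L,F$ with $B\cup L\cup F$ connected and containing $z$, $|L|\le C_4\varepsilon^{-1}\ell$, and $F$ a finite (possibly empty) union of connected $\varepsilon$-cores of size $\le q$. The constant $C_4$ is fixed in Lemma 5. Points of $B$ are linked to $B$.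

**Example 7.** If $d(z,B)\le C_4\varepsilon^{-1}\ell$, then $z$ is linked, with $F=\emptyset$ and $L$ a geodesic without its endpoint in $B$. In $H_d$, if the $k$-th hair is an $\varepsilon$-core of size $\le q$ and $d(x_k,B)\le C_4\varepsilon^{-1}\ell$, then *every* vertex of the hair is linked to $B$, however long the hair. Travel inside cores is free.

**Lemma 5.** There are $C_3,C_4\ge1$ such that for $n$ large, $B=\{o\}$ or $B\in\mathcal A$, and $\varepsilon$ admissible: if $h_B(z)>C_3\kappa_B\varepsilon^{d-2}$, then $z$ is $\varepsilon$-linked to $B$.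

*Proof.* If $z\in B$ there is nothing to prove. Write $h=h_B$, $\kappa=\kappa_B$, $s=h(z)/2\le\frac12$, $U=U_s$, $u=(h-s)_+$, which is positive exactly on $U$. The plan is an exponentially weighted energy estimate (of Agmon type) in which distance is counted only outside the bad part of $U$.

**Step 1.** *Aim: $U$ is below the gap.* We have $s\ge\frac{C_3}2\kappa\varepsilon^{d-2}$, so $(C_2\kappa/s)^{d/(d-2)}\le(2C_2/C_3)^{d/(d-2)}\varepsilon^{-d}\le Z(\varepsilon)/4$ if $C_3$ is large. Also $v_0\le q\le Z(\varepsilon)/8$. So (12) gives $|U|\le Z(\varepsilon)/4$.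

**Step 2.** *Aim: set up the weight.* Let $W\subset U$ be a minimizer of $\varphi_\varepsilon$ among subsets of $U$, and $E'$ the set of edges with no endpoint in $W$. Give edges with both endpoints in $W$ length $0$ and all other edges length $1$. Let $\rho(x)$ be the minimal length of a path in $G[U]$ from $B$ to $x\in U$. Let
$$\alpha=\varepsilon/(4D)\le1,\qquad\chi=e^{\alpha\rho},\qquad w=u\chi\ \text{ on }U,\qquad w=0\ \text{ off }U.$$

**Step 3.** *Aim: $\frac{\varepsilon^2}{4D}\sum_{x\notin W}w_x^2\le\kappa$.* On $B$ we have $\chi=1$, $0\le u\le1$ and $(I-P)h\ge0$; off $B$, $(I-P)h\le0$. So by (2) (with $u\chi^2$ read as $0$ off $U$)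
$$\kappa\ge2\sum_x\pi u\chi^2(I-P)h=\sum_{xy\in E}(h_x-h_y)(u_x\chi_x^2-u_y\chi_y^2)\ge\sum_{xy\in E}I_{xy}.$$
Here the $I_{xy}$ are as follows. For edges inside $U$, $I_{xy}=(u_x-u_y)(u_x\chi_x^2-u_y\chi_y^2)$. For $x\in U$, $y\notin U$, $I_{xy}=u_x^2\chi_x^2=(w_x-w_y)^2$, using $h_x-h_y\ge h_x-s=u_x$. For the remaining edges $I_{xy}=0$. For edges inside $U$ we distinguish three cases.

* $x,y\in W$: the edge has length $0$, so $\chi_x=\chi_y$ and $I_{xy}\ge0$.
* $x,y\notin W$: expanding, $I_{xy}=(w_x-w_y)^2-u_xu_y(\chi_x-\chi_y)^2$. Since $|\rho_x-\rho_y|\le1$, $(\chi_x-\chi_y)^2\le\chi_x\chi_y(2\sinh\frac\alpha2)^2\le2\alpha^2\chi_x\chi_y$. As $w_xw_y\le\frac12(w_x^2+w_y^2)$, $I_{xy}\ge(w_x-w_y)^2-\alpha^2(w_x^2+w_y^2)$.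
* $x\notin W$, $y\in W$: writing $u_x\chi_x^2-u_y\chi_y^2=\chi_y^2(u_x-u_y)+u_x(\chi_x^2-\chi_y^2)$ and minimizing over $u_x-u_y$,
$$I_{xy}=\chi_y^2(u_x-u_y)^2+(u_x-u_y)u_x(\chi_x^2-\chi_y^2)\ge-\frac{u_x^2(\chi_x^2-\chi_y^2)^2}{4\chi_y^2}=-\frac{w_x^2}4\Big(\frac{\chi_x}{\chi_y}-\frac{\chi_y}{\chi_x}\Big)^2\ge-w_x^2\sinh^2\alpha\ge-2\alpha^2w_x^2.$$
No derivative of $w$ survives here, but the error is charged to $x\notin W$ only.

Each $x\notin W$ lies in at most $D$ edges, so the errors sum to at most $2D\alpha^2\sum_{x\notin W}w_x^2$. The gains include $(w_x-w_y)^2$ for every edge of $E'$. With Lemma 2(f),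
$$\kappa\ge\sum_{E'}(w_x-w_y)^2-2D\alpha^2\sum_{x\notin W}w_x^2\ge\Big(\frac{\varepsilon^2}{2D}-\frac{\varepsilon^2}{8D}\Big)\sum_{x\notin W}w_x^2\ge\frac{\varepsilon^2}{4D}\sum_{x\notin W}w_x^2.$$

**Step 4.** *Aim: points outside $W$ with large $h$ are close in $\rho$.* If $x\in U\setminus W$ and $u(x)\ge s$, then Step 3 gives $e^{2\alpha\rho(x)}\le4D\kappa\varepsilon^{-2}s^{-2}$. Using $s\ge\frac{C_3}2\kappa\varepsilon^{d-2}$, $\kappa\ge1$ and $\varepsilon\ge n^{-1/2}$, the right side is at most $C\varepsilon^{2-2d}\le Cn^{d-1}$. So $\rho(x)\le C\varepsilon^{-1}\ell$.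

**Step 5.** *Aim: choose such an $x$ at or next to $z$.* If $z\notin W$, take $x=z$, $Y=\emptyset$; indeed $u(z)=s$. If $z\in W$, let $Y$ be the component of $W$ containing $z$. If $Y\cap B\ne\emptyset$, set $L=\emptyset$, $F=Y$ and go to Step 7. Otherwise let $y_0$ be a maximum point of $h$ on $Y$. As $y_0\notin B$, $h(y_0)=\zeta Ph(y_0)<Ph(y_0)$, so some neighbor $x$ of $y_0$ has $h(x)>h(y_0)\ge h(z)=2s$. Then $x\notin Y$, hence $x\notin W$ (a neighbor of $Y$ in $W$ would be in $Y$). Also $x\in U$ and $u(x)\ge s$.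

**Step 6.** *Aim: build the link.* Take a path in $G[U]$ from $B$ to $x$ of length $\rho(x)$. Let $L$ be its set of vertices outside $W$, and $F$ the union of the components of $W$ that it meets, together with $Y$. Each vertex of $L$, except possibly the first vertex of the path, is preceded by an edge of length $1$. So $|L|\le\rho(x)+1\le C_4\varepsilon^{-1}\ell$, which fixes $C_4$. The set $B\cup L\cup F$ is connected and contains $z$.

**Step 7.** *Aim: the cores used have size at most $q$.* $F$ is a union of components of $W$, i.e. of connected $\varepsilon$-cores. Let $\gamma$ be a path of at most $r+1$ vertices from $o$ to $B$, and $S=\gamma\cup B\cup L\cup F$, a connected set containing $o$. Then $|S|\le r+1+|U|\le\frac18Z(\varepsilon)+\frac14Z(\varepsilon)<Z(\varepsilon)$. Moreover $S$ consists of at most $r+2+C_4\varepsilon^{-1}\ell\le\sqrt n\,\ell^2$ vertices and an $\varepsilon$-core, namely $F$, or $F\cup B$ if $B\in\mathcal A$ (Lemma 2(a),(c)). By Lemma 3(a), $|S|\le M(\sqrt n\,\ell^2)=q$,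 and so all cores used have size at most $q$. $\square$

## 8. Visits to the islands: proof of Proposition 4

We shall sort the islands by the cost of the way back to $o$, then bound the probability of the way there class by class.

**8.1. Classes of islands.** *Aim: an island with large Green function is cheaply connected to $o$.* By (9), $g(x)=g(o)h_{\{o\}}(x)\le C_1h_{\{o\}}(x)$, and $\kappa_{\{o\}}\le D$. Let $\gamma_A=\max_Ag$ for $A\in\mathcal A$ and $C_5=C_1C_3D$. By Lemma 5 with $B=\{o\}$, for admissible $\varepsilon$,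
$$\gamma_A>C_5\varepsilon^{d-2}\ \Longrightarrow\ \text{some point of }A\text{ is }\varepsilon\text{-linked to }\{o\}. \tag{13}$$
Let
$$R_-=n^{\frac{d-1}{2d}}\ell^{-2},\qquad R_+=1/\varepsilon_*=\sqrt n/K_1,\qquad R_j=2^jR_-,\qquad J=\max\{j:R_j\le R_+\}\le C\ell.$$
By (10) the parameters $1/R_j$, $0\le j\le J$, are admissible.

*Claim: $\gamma_A\le C_5R_-^{2-d}$ for all $A\in\mathcal A$.* Otherwise (13) with $\varepsilon=1/R_-$ yields a connected set $\{o\}\cup L\cup F\cup A$ with $|L\cup\{o\}|\le2C_4R_-\ell$, whose cores, including $A$ (Lemma 2(c)), have size $\le q$. Since $M(2C_4R_-\ell)+q\le2q<Z(1/R_-)$, Lemma 3(b) gives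
$$|A|\le M(2C_4R_-\ell)=C\big(n^{\frac{d-1}{2d}}\ell^{-1}\big)^{\frac d{d-1}}=C\sqrt n\,\ell^{-\frac d{d-1}}<\sqrt n/K_1,$$
against (11).

So each $A\in\mathcal A$ lies in exactly one class: class $j<J$ if $C_5R_{j+1}^{2-d}<\gamma_A\le C_5R_j^{2-d}$, and class $J$ if $\gamma_A\le C_5R_J^{2-d}$. For $A$ in class $j$ there are $L_A\ni o$ and $F_A$ with $L_A\cup F_A\cup A$ connected and
$$|L_A|\le C_6R_j\ell,\qquad F_A\text{ a finite union of connected }(1/R_{j+1})\text{-cores of size}\le q \tag{14}$$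
(with $F_A=\emptyset$ if $j=J$). For $j<J$ this is (13) with $\varepsilon=1/R_{j+1}$, with $o$ added to $L$. For $j=J$ take a path from $o$ to $A$ of at most $r+1\le C_6R_J\ell$ vertices; recall $R_J>R_+/2$.

**8.2. A length scale for each class.** *Aim: find a scale $\sigma_j$ such that $o$ is not linked at that scale to any island, and few islands of class $j$ are linked to any given region of size $\sigma_j$.* Let
$$\sigma_j=\sqrt n\,R_j^{-1/(d-1)}\ell^{-4},\qquad\varepsilon_j=1/\sigma_j.$$
Since $\sqrt n\,R_-^{-1/(d-1)}=R_-\ell^{2+\frac2{d-1}}$, we have $\sigma_j\le R_-\ell^{-2+\frac2{d-1}}\le R_-/\ell$. Since $R_j\le\sqrt n$, also $\sigma_j\ge n^{\frac{d-2}{2(d-1)}}\ell^{-4}$. So $\varepsilon_j$ is admissible by (10) (and $\varepsilon_j\ge\varepsilon_*$ because $\sigma_j\le R_+$). As $\sigma_j\le R_{j+1}$, Lemma 2(c) shows that the cores in $F_A$, for $A$ in class $j$, are $\varepsilon_j$-cores, and so are all islands. For $d=4$, up to logarithms, $R_j$ runs from $n^{3/8}$ to $n^{1/2}$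 and $\sigma_j$ from $n^{3/8}$ down to $n^{1/3}$.

*$o$ is not $\varepsilon_j$-linked to any $A\in\mathcal A$.* Otherwise $\{o\}\cup L\cup F\cup A$ is connected with $|L\cup\{o\}|\le2C_4\sigma_j\ell\le2C_4R_-$. Since $M(2C_4\sigma_j\ell)+q\le2q<Z(\varepsilon_j)$, Lemma 3(b) gives $|A|\le M(2C_4R_-)\le C\sqrt n\,\ell^{-\frac{2d}{d-1}}<\sqrt n/K_1$, a contradiction to (11).

**Lemma 6.** For $x\in V$ let $\mathcal A_j(x)$ be the set of $A$ in class $j$ to which some $y$ with $d(x,y)\le\sigma_j$ is $\varepsilon_j$-linked. Then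
$$\sum_{A\in\mathcal A_j(x)}|A|\le C(R_j\ell)^{d/(d-1)}.$$

*Proof.* The idea: join all these islands to $x$ cheaply, pay *once* for a connection to $o$, and apply Lemma 3(b). Let $A_1,\dots,A_N$ be these islands, $N\ge1$. Adding a geodesic from $x$ to $y$ to the link, each $A_i$ is joined to $x$ by a connected set $L_i'\cup F_i\cup A_i\ni x$ with $|L_i'|\le C_7\sigma_j\ell$ and $F_i$ a union of connected $\varepsilon_j$-cores of size $\le q$. Let $k^*=\lceil R_j/\sigma_j\rceil\le2R_j/\sigma_j$ and $k=\min(N,k^*)$. The set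
$$S=L_{A_1}\cup F_{A_1}\cup\bigcup_{i\le k}(L_i'\cup F_i\cup A_i)$$
is connected with $o\in L_{A_1}$. It consists of at most $C_6R_j\ell+kC_7\sigma_j\ell\le CR_j\ell\le\sqrt n\,\ell^2$ vertices plus connected $\varepsilon_j$-cores of size $\le q$. Since $M(CR_j\ell)+q\le2q<Z(\varepsilon_j)$, Lemma 3(b) gives
$$\sum_{i\le k}|A_i|\le|S|\le M(CR_j\ell)=C(R_j\ell)^{d/(d-1)}.$$
It remains to see $k=N$. The $A_i$ are disjoint with $|A_i|\ge\sqrt n/K_1$, so $k\le Cn^{-1/2}(R_j\ell)^{d/(d-1)}$. But $k^*\ge R_j/\sigma_j=n^{-1/2}R_j^{d/(d-1)}\ell^4$, which is larger for $n$ large because $d/(d-1)<4$. So $k<k^*$, hence $k=N$. $\square$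

**8.3. Regular trajectories.** *Aim: observe the walk only at multiples of a time $\tau_j$.* Let $\tau_j=\lfloor\sigma_j^2/((4d+8)\ell)\rfloor\ge1$. A trajectory is *$j$-regular up to time $t$* if $d(X_s,X_{\tau_j\lfloor s/\tau_j\rfloor})\le\sigma_j$ for all $s\le t$; for instance, a trajectory that moves at most $\sigma_j$ times within each block of length $\tau_j$ is regular. Let $t\le n$. If regularity fails at time $s$, then $a=s-\tau_j\lfloor s/\tau_j\rfloor$ satisfies $1\le a<\tau_j$, and (4) gives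
$$\mathbb P_o(X_{2t}=o,\text{ not }j\text{-regular up to }t)\le\sum_{s\le t}\ \sum_{d(x,y)>\sigma_j}p_{s-a}(o,x)\,p_a(x,y)\,p_{2t-s}(y,o)$$
$$\le\sum_{s\le t}2\sqrt D\,e^{-\sigma_j^2/2\tau_j}\sum_xp_{s-a}(o,x)\sum_yp_{2t-s}(y,o)\le Cn\cdot n^{-(2d+4)}\le n^{-d}.$$
Here the sum over $s$ runs over the times $s\le t$ with $a\ge1$; we used $\sigma_j^2/2\tau_j\ge(2d+4)\ell$ and $\sum_yp_m(y,o)=\sum_y\frac{\pi(o)}{\pi(y)}p_m(o,y)\le D$.

**8.4. Decomposition of $\mathcal B$.** *Aim: split off the cost of the way back.* Recall $\sum_{W^*}\pi f_t^2=\pi(o)^{-1}\mathbb P_o(X_t\in W^*,X_{2t}=o)$. For $A$ in class $j$, decompose at $T_A\le t$: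
$$\mathbb P_o(X_t\in A,\,X_{2t}=o,\ j\text{-reg. up to }t)\le\sum_{u\le t}\sum_{y\in A}\mathbb P_o(T_A=u,\,X_u=y,\ j\text{-reg. up to }u)\,p_{2t-u}(y,o).$$
For fixed $u$ and $y\in A$, different $t$ give different $m=2t-u$, so
$$\sum_{u\le t<n}p_{2t-u}(y,o)\le\sum_{m\le2n}\pi(o)f_m(y)\le\pi(o)\zeta^{-2n}g(y)\le16D\gamma_A\le16DC_5R_j^{2-d}.$$
For irregular trajectories use 8.3 and the disjointness of the islands. Hence
$$\mathcal B\le\sum_{j\le J}\Big(n\cdot n^{-d}+16DC_5R_j^{2-d}\,\Theta_j\Big),\qquad\Theta_j=\sum_{A\in\text{class }j}\mathbb P_o(T_A<n,\ j\text{-reg. up to }T_A). \tag{15}$$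

**8.5. The way there: bound on $\Theta_j$.** *Aim: the walk must first become linked to $A$; at that moment it still hits $A$ only with small probability, and few islands are candidates at each moment.* Let $T_A'\le T_A$ be the first time at which $X$ is at a vertex $\varepsilon_j$-linked to $A$. By 8.2, $T_A'\ge1$. When $T_A'<\infty$, the vertex $X_{T_A'-1}$ is not linked to $A$ (so it is not in $A$), and Lemma 5 with $B=A$, $\varepsilon=\varepsilon_j$ gives $h_A(X_{T_A'-1})\le C_3\kappa_A\sigma_j^{2-d}$. For $x\notin A$ and $y\sim x$ we have $h_A(x)=\zeta Ph_A(x)\ge\frac1{4D}h_A(y)$. The vertices $X_{T'_A-1}$ and $X_{T'_A}$ differ, since one is linked and the other is not, so they are adjacent and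
$$h_A(X_{T_A'})\le C\kappa_A\sigma_j^{2-d}.$$
Moreover $\mathbb P_y(T_A<n)\le\zeta^{-n}h_A(y)\le4h_A(y)$. By the strong Markov property at $T_A'$ and $\kappa_A\le K_1n^{-1/2}|A|$ from (11),
$$\Theta_j\le Cn^{-1/2}\sigma_j^{2-d}\ \mathbb E_o\Big[\sum_{A\in\text{class }j}|A|\,\mathbf 1\{T_A'<n,\ j\text{-reg. up to }T_A'\}\Big].$$
If $T_A'=s<n$ and the trajectory is regular up to $s$, then $X_s$ is linked to $A$ and within $\sigma_j$ of $X_{i\tau_j}$, $i=\lfloor s/\tau_j\rfloor\le n/\tau_j$. That is, $A\in\mathcal A_j(X_{i\tau_j})$. By Lemma 6 the random sum is at most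
$$\Big(\frac n{\tau_j}+1\Big)C(R_j\ell)^{d/(d-1)}\le C\ell^C\,n\,\sigma_j^{-2}R_j^{d/(d-1)},$$
where $\sigma_j^2\le n$ absorbs the $+1$. Since $\sigma_j^{-d}=n^{-d/2}R_j^{d/(d-1)}\ell^{4d}$,
$$\Theta_j\le C\ell^C\,n^{1/2}\sigma_j^{-d}R_j^{\frac d{d-1}}\le C\ell^C\,n^{\frac{1-d}2}R_j^{\frac{2d}{d-1}}. \tag{16}$$

**8.6. Comparing exponents.** *Aim: insert (16) into (15).* Let $e=2-d+\frac{2d}{d-1}$ and $e_+=\max(e,0)$. Since $1\le R_j\le\sqrt n$ and there are at most $C\ell$ classes,
$$\mathcal B\le C\ell\,n^{1-d}+C\ell^C\,n^{\frac{1-d}2+\frac{e_+}2}.$$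
Now $e<1$ if and only if $(d-1)^2>2d$, which holds for $d\ge4$ (at $d=4$ it reads $9>8$). So
$$\frac{1-d}2+\frac{e_+}2=1-\frac d2-\frac{1-e_+}2\quad\text{with }1-e_+>0,\qquad\text{and}\qquad1-d<1-\frac d2-\frac12.$$
Hence $\mathcal B\le n^{1-d/2-\eta}$ for $n$ large, with $\eta=\frac14(1-e_+)>0$. For $d=4$, for instance, $e=\frac23$ and $\eta=\frac1{12}$. This proves Proposition 4. With Section 6 it gives the Theorem for $d\ge4$, and Section 4 gave it for $1<d<4$. $\blacksquare$
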